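\title{The near Radon--Nikod\'ym property does not imply the near differentiability property}

\begin{abstract}
Let $G$ be an infinite compact metrizable abelian group. A Banach space $X$ has the near differentiability property with respect to $G$ if an $X$-valued measure of bounded variation on $G$ has a Bochner density as soon as its convolutions with all measures whose Fourier--Stieltjes transform vanishes at infinity have one. It has the near Radon--Nikod\'ym property if an operator $L^1(G)\to X$ is representable as soon as its compositions with all completely continuous operators on $L^1(G)$ are. The first property implies the second. We show that the converse fails for every $G$, with one separable space $X$ serving for all $G$. The space is a factorization space over a $c_0$-sum of iterated $\ell_r$-norms on a tree, with $r\downarrow1$. These norms vanish asymptotically on measures with Fourier decay, but not on averages over slowly branching random samples.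
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $G$ is an infinite compact metrizable abelian group, written additively, with normalized Haar measure $\lambda$, Borel $\sigma$-algebra $\mathcal B(G)$ and dual group $\hat G$ of continuous characters $\gamma:G\to\{|\zeta|=1\}$, written multiplicatively. The scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$, $M(\cdot)$ denotes scalar Borel measures of bounded variation with the variation norm, and $B_Y$ is the closed unit ball of a normed space $Y$. For $\sigma\in M(G)$ let $\hat\sigma(\gamma)=\int\overline\gamma\,d\sigma$. The set $M_0(G)$ consists of those $\sigma$ for which $\hat\sigma$ vanishes at infinity, that is, $\{\gamma:|\hat\sigma(\gamma)|>\eta\}$ is finite for every $\eta>0$; we call them Rajchman measures. By the Riemann--Lebesgue lemma $f\lambda\in M_0(G)$ for $f\in L^1(G)$, while a point mass is not in $M_0(G)$, since its transform has modulus $1$ everywhere.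

\begin{definition}
Let $X$ be a Banach space and $\mu:\mathcal B(G)\to X$ a countably additive measure of bounded variation. It is \emph{differentiable} if there is a Bochner integrable $f:G\to X$ with $\mu(B)=\int_Bf\,d\lambda$ for all $B\in\mathcal B(G)$. It is \emph{nearly differentiable} if, for every $\sigma\in M_0(G)$, the convolution
\[(\mu*\sigma)(B)=\int\!\!\int\chi_B(x+y)\,d\sigma(y)\,d\mu(x)\]
is differentiable. The space $X$ has the \emph{near differentiability property} with respect to $G$ if every nearly differentiable $X$-valued measure of bounded variation on $\mathcal B(G)$ is differentiable.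
\end{definition}

\begin{definition}
A bounded operator $T:L^1(G)\to X$ is \emph{representable} if there is a bounded strongly measurable $g:G\to X$ with $Tf=\int fg\,d\lambda$ for all $f\in L^1(G)$. An operator is \emph{completely continuous} (or Dunford--Pettis) if it maps weakly convergent sequences to norm convergent ones. The operator $T$ is \emph{nearly representable} if $TD$ is representable for every completely continuous $D:L^1(G)\to L^1(G)$, and $X$ has the \emph{near Radon--Nikod\'ym property} if every nearly representable $T:L^1(G)\to X$ is representable.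
\end{definition}

Both properties say that a family of smoothing operations cannot hide the absence of a density, and the two families are easy to compare. For bounded $T:L^1(G)\to X$ and $\sigma\in M(G)$ put
\[\mu_T(B)=T\chi_B,\qquad K_\sigma f(x)=\int f(x+y)\,d\sigma(y).\]
Lemma~\ref{lem:dict} below says that $T$ is representable if and only if $\mu_T$ is differentiable, that $\mu_T*\sigma=\mu_{TK_\sigma}$, and that $K_\sigma$ is completely continuous when $\sigma\in M_0(G)$. So a nearly representable $T$ has a nearly differentiable $\mu_T$, and one recovers the known fact that the near differentiability property implies the near Radon--Nikod\'ym property. The question, which comes from \cite{NDP}, is whether the converse holds: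
\begin{quote}
Does every Banach space with the near Radon--Nikod\'ym property have the near differentiability property with respect to $G$, for every infinite compact metrizable abelian group $G$?
\end{quote}
The first examples suggest a positive answer. Pigno and Saeki showed that the scalar field has the near differentiability property, and it is known that $L^1(G)$ has both properties and that $c_0$ fails both.

\begin{example}\label{ex:c0}
Let $\mathbb K=\mathbb C$, enumerate $\hat G=\{\gamma_1,\gamma_2,\dots\}$ and let $Tf=(\int f\gamma_n\,d\lambda)_n\in c_0$. A representing function would have coordinates $\gamma_n(x)$, of modulus $1$, so $T$ is not representable. For $\sigma\in M_0(G)$ the substitution $z=x+y$ gives $\int (K_\sigma f)\gamma_n\,d\lambda=\int f(z)\gamma_n(z)\hat\sigma(\gamma_n)\,d\lambda(z)$, so $TK_\sigma$ is represented by the continuous function $z\mapsto(\hat\sigma(\gamma_n)\gamma_n(z))_n\in c_0$. Thus $\mu_T$ is nearly differentiable and not differentiable.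
\end{example}

A positive answer would mean, however, that in a space with the near Radon--Nikod\'ym property the translation invariant operators $K_\sigma$ detect everything that arbitrary completely continuous operators detect. This is false.

\begin{theorem}\label{thm:main}
There is a separable Banach space $X$ such that:
\begin{itemize}
\item[(a)] $X$ has the near Radon--Nikod\'ym property (for every $G$);
\item[(b)] for every infinite compact metrizable abelian group $G$, $X$ fails the near differentiability property with respect to $G$: there is a linear $T_G:L^1(G)\to X$ with $\|T_G\|\le1$ such that $\mu(B)=T_G\chi_B$ is nearly differentiable but not differentiable;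
\item[(c)] for every $G$ and every non-representable bounded $S:L^1(G)\to X$ there is a positive completely continuous $D:L^1(G)\to L^1(G)$, compact as an operator on $L^2(G)$, such that $SD$ is not representable.
\end{itemize}
\end{theorem}

Part (c) implies (a), since it says that a non-representable operator is not nearly representable.

The mechanism is visible in one finite-dimensional space. Let $r=1+1/k$, so that $1-1/r=1/(k+1)$, and let $u$ be a probability vector.
\begin{itemize}
\item If all entries of $u$ are at most $k^{-(k+1)}$, then $\sum_iu_i^r\le k^{-(k+1)/k}=k^{-r}$, so $\|u\|_{\ell_r}\le1/k$.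
\item If $u$ has at most $N$ nonzero entries, then $1\le N^{1/(k+1)}\|u\|_{\ell_r}$ by H\"older's inequality, so $\|u\|_{\ell_r}\ge N^{-1/(k+1)}$, which is close to $1$ when $\log N$ is small compared with $k$.
\end{itemize}
Now cut $G$ into finer and finer finite partitions and record the masses that a measure gives to the cells of the $k$-th one. The operator $T_G$ does this for $f\lambda$; its would-be density at $x$ records the point mass $\delta_x$, has norm $1$ at every level, and so is not in a $c_0$-sum. Composing with $K_\sigma$ replaces $\delta_x$ by a reflected translate of $\sigma$, and we choose the cells so that a Rajchman measure eventually falls under the first item. Composing with the operator $D$ of part (c) replaces $\delta_x$ by a random measure that meets a number of cells tending to infinity, which makes $D$ compact on $L^2$, but so slowly that the second item applies. In Example~\ref{ex:c0} such averages cancel: for independent uniform points $\omega_1,\dots,\omega_N$ and $\gamma\neq1$ the mean square of $N^{-1}\sum_i\gamma(\omega_i)$ is $1/N$. The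 work in part (c) is to show that, for an arbitrary operator into our $X$, there is no such cancellation.

Section~\ref{sec:tools} collects tools, Sections~\ref{sec:tree} and~\ref{sec:X} build the norms and the space, and Section~\ref{sec:b} proves (b). For (c), Section~\ref{sec:sing} replaces the kernel of $S$ by mutually singular measures, Section~\ref{sec:sample} constructs the operators $D$, and Section~\ref{sec:c} chooses the one that detects $S$.

\section{Tools from measure theory}\label{sec:tools}

We use the following standard facts.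
\begin{itemize}
\item[(F1)] A function into a Banach space is \emph{strongly measurable} if it is an a.e.\ limit of simple functions. Such a function is, off a null set, separably valued. A function into a separable Banach space for which preimages of open sets are measurable is strongly measurable.
\item[(F2)] \emph{Martingale convergence.} If increasing $\sigma$-algebras $\Sigma_i$ generate $\Sigma$ and $F$ is integrable for a finite measure on $\Sigma$, the conditional expectations of $F$ on $\Sigma_i$ converge to $F$ a.e.\ and in $L^1$; this applies coordinatewise to functions with values in a finite-dimensional space. A nonnegative supermartingale converges a.e. A bounded martingale converges a.e.\ and in $L^2$. A Borel subset of a compact metrizable space has successively refining finite Borel partitions that generate its Borel sets (use a countable base); we call these a \emph{generating sequence}.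
\item[(F3)] \emph{Isomorphism theorem.} A Borel subset of a Polish space with an atomless Borel probability measure is isomorphic mod $0$ to $[0,1]$ with Lebesgue measure: a measure preserving Borel isomorphism exists between Borel sets of full measure.
\item[(F4)] A continuous surjection $\Psi:Y_1\to Y_2$ of compact metrizable spaces has a Borel right inverse. Indeed, an open $U\subset Y_1$ is $\sigma$-compact, so $\{v:\Psi^{-1}(v)\cap U\ne\emptyset\}=\Psi(U)$ is Borel; this is the hypothesis under which the Kuratowski--Ryll-Nardzewski theorem gives a Borel selector of the closed-valued map $v\mapsto\Psi^{-1}(v)$.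
\item[(F5)] A weakly convergent sequence in $L^1$ of a probability space is uniformly integrable.
\end{itemize}
All points of $G$ have the same Haar measure and there are infinitely many, so $\lambda$ is atomless. The characters form an orthonormal basis of the complex space $L^2(G)$, which is separable and infinite-dimensional, so $\hat G$ is countably infinite.

\begin{lemma}[Averaging lemma]\label{lem:avg}
Let $(\Omega,Q)$ be a probability space, $Y$ a separable metrizable locally convex space, $C\subset Y$ closed and convex, and $h:\Omega\to Y$ such that $\varphi\circ h$ is integrable for all $\varphi\in Y^*$. Suppose that for each $B$ with $Q(B)>0$ there is $y_B\in C$ with $\varphi(y_B)=Q(B)^{-1}\int_B\varphi\circ h\,dQ$ for all $\varphi\in Y^*$. Then $h\in C$ a.e.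
\end{lemma}

\begin{proof}
By the Hahn--Banach theorem $Y\setminus C$ is the union of open half-spaces $\{\operatorname{Re}\varphi>t\}$ disjoint from $C$. A separable metrizable space is hereditarily Lindel\"of, so countably many half-spaces suffice. For each of them $B=\{\operatorname{Re}\varphi\circ h>t\}$ is null, since otherwise $\operatorname{Re}\varphi(y_B)>t$ although $y_B\in C$.
\end{proof}

\begin{lemma}\label{lem:cc}
Let $Q_1,Q_2$ be probability measures and $D:L^1(Q_1)\to L^1(Q_2)$ a bounded operator that restricts to a compact operator $L^2(Q_1)\to L^2(Q_2)$. Then $D$ is completely continuous.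
\end{lemma}

\begin{proof}
Let $f_i\to0$ weakly in $L^1(Q_1)$ and $\eta>0$. By (F5) there is $t$ such that $f_i''=f_i\chi_{\{|f_i|>t\}}$ has $\|f_i''\|_1\le\eta$ for all $i$. The functions $f_i'=f_i-f_i''$ are bounded by $t$, so $\{Df_i'\}$ is relatively compact in $L^2(Q_2)$, hence in $L^1(Q_2)$, and $\|Df_i''\|_1\le\eta\|D\|$. As $\eta$ is arbitrary, $\{Df_i\}$ is totally bounded in $L^1(Q_2)$. Every norm cluster point equals the weak limit $0$, so $\|Df_i\|_1\to0$.
\end{proof}

\begin{lemma}\label{lem:dict}
Let $T:L^1(G)\to X$ be bounded and $\sigma\in M(G)$.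
\begin{itemize}
\item[(i)] $\mu_T$ is countably additive and of bounded variation. It is differentiable if and only if $T$ is representable.
\item[(ii)] $K_\sigma$ is bounded on $L^1(G)$, and $\mu_T*\sigma=\mu_{TK_\sigma}$.
\item[(iii)] If $\sigma\in M_0(G)$, then $K_\sigma$ is completely continuous on $L^1(G)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first claim follows from $\|\mu_T(B)\|\le\|T\|\lambda(B)$. A function representing $T$ is a density of $\mu_T$. Conversely, let $g$ be a density, with values in a separable closed subspace $Y$ by (F1). Its averages $T\chi_B/\lambda(B)$ lie in $\|T\|B_Y$, so $\|g\|\le\|T\|$ a.e.\ by Lemma~\ref{lem:avg}. The identity $Tf=\int fg\,d\lambda$ holds for simple $f$ and both sides are continuous on $L^1(G)$.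

(ii) By translation invariance and Minkowski's integral inequality, $\|K_\sigma f\|_p\le\|\sigma\|\|f\|_p$ for $p=1,2$. For bounded Borel $\phi$ we have $\int\phi\,d\mu_T=T\phi$ (approximate uniformly by simple functions). Take $\phi=K_\sigma\chi_B$.

(iii) We have $K_\sigma\gamma=\hat\sigma(\gamma^{-1})\gamma$. So on the complex space $L^2(G)$ the operator $K_\sigma$ is diagonal in an orthonormal basis with eigenvalues tending to $0$, hence compact; for real $\sigma$ so is its restriction to real functions. Apply Lemma~\ref{lem:cc}.
\end{proof}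

\section{Iterated norms on a tree}\label{sec:tree}

Let $r_k=1+1/k$ for $k\ge1$. Put $L_0=1$ and, for $n\ge1$,
\begin{equation}\label{eq:param}
\kappa_n=n^2\cdot4^{\,n^{n+1}L_{n-1}},\qquad b_n=64^{\kappa_n},\qquad L_n=b_nL_{n-1}.
\end{equation}
The size of $b_n$ is dictated by Lemma~\ref{lem:unc} and matters only in Section~\ref{sec:b}. Let $\mathcal T_0=\{\emptyset\}$ and $\mathcal T_n=\prod_{k\le n}\{1,\dots,b_k\}$, so $|\mathcal T_n|=L_n$. These are the levels of a tree in which each vertex of $\mathcal T_{n-1}$ has $b_n$ children; $b\ge a$ means that $b$ extends $a$. The space of branches $Z=\prod_{k\ge1}\{1,\dots,b_k\}$ is compact and metrizable. We write $z|n\in\mathcal T_n$ for the initial segment of $z\in Z$; the cylinders $Z_a=\{z:z|n=a\}$, $a\in\mathcal T_n$, are clopen and generate the Borel sets.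

For $u\in\mathbb K^{\mathcal T_n}$ define $p_a(u)$ for all vertices $a$ of level at most $n$, from level $n$ down to the root:
\[p_a(u)=|u_a|\quad(a\in\mathcal T_n),\qquad p_a(u)=\Big(\sum_{b\text{ child of }a}p_b(u)^{r_{k+1}}\Big)^{1/r_{k+1}}\quad(a\in\mathcal T_k,\ k<n).\]
The level $n$ is determined by the argument $u$ and is suppressed. Let $E_n$ be $\mathbb K^{\mathcal T_n}$ with $\|u\|_{E_n}=p_\emptyset(u)$, and let $e_a$, $a\in\mathcal T_n$, be the coordinate vectors.

\begin{lemma}\label{lem:norms}
Let $a\in\mathcal T_k$ and $k\le l\le n$.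
\begin{itemize}
\item[(i)] On $\mathbb K^{\mathcal T_n}$, $p_a$ is a seminorm that depends only on $|u|$, is monotone in $|u|$, and satisfies $p_a(u)\le\sum_{b\in\mathcal T_n,\,b\ge a}|u_b|$. Moreover $\|\cdot\|_{E_n}$ is a norm and $\|e_b\|_{E_n}=1$ for $b\in\mathcal T_n$.
\item[(ii)] $p_a(u)=p_a\big((p_b(u))_{b\in\mathcal T_l}\big)$ for $u\in\mathbb K^{\mathcal T_n}$.
\item[(iii)] If $u_1,\dots,u_N\ge0$ in $\mathbb K^{\mathcal T_n}$, then $p_a(\sum_iu_i)\ge N^{-1/(k+2)}\sum_ip_a(u_i)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first sentence follows by induction on $n-k$, because an $\ell_r$-norm is monotone on nonnegative vectors, satisfies the triangle inequality and is at most the $\ell_1$-norm. For $u=e_b$ the recursion gives $1$ at the ancestors of $b$ and $0$ elsewhere; by monotonicity $|u_b|\le\|u\|_{E_n}$ for all $u$, so $\|\cdot\|_{E_n}$ is a norm.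

(ii) Both sides agree for $k=l$ and obey the same recursion for $k<l$.

(iii) Let $r=r_{k+1}$. We first show $p_a(u+v)^r\ge p_a(u)^r+p_a(v)^r$ for $u,v\ge0$, by induction on $n-k$. For $k=n$ this is $(u_a+v_a)^r\ge u_a^r+v_a^r$. For $k<n$ and a child $b$ of $a$, the inductive hypothesis with $r'=r_{k+2}\le r$ gives
\[p_b(u+v)\ge\big(p_b(u)^{r'}+p_b(v)^{r'}\big)^{1/r'}\ge\big(p_b(u)^r+p_b(v)^r\big)^{1/r}.\]
Raise to the power $r$ and sum over $b$. By induction on $N$, $p_a(\sum_iu_i)\ge(\sum_ip_a(u_i)^r)^{1/r}$, and H\"older's inequality bounds the right side below by $N^{-(1-1/r)}\sum_ip_a(u_i)$, where $1-1/r=1/(k+2)$.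
\end{proof}

Item (iii) is a reverse triangle inequality for positive vectors, and its loss $N^{-1/(k+2)}$ is small at deep vertices. For $\nu\in M(Z)$ let $\Theta_n\nu=(\nu(Z_a))_{a\in\mathcal T_n}\in E_n$. The cylinders recover the variation of $\nu$: for every vertex $a$,
\begin{equation}\label{eq:var}
\sum_{b\in\mathcal T_n,\ b\ge a}|\nu(Z_b)|\ \uparrow\ |\nu|(Z_a)\qquad(n\to\infty).
\end{equation}
Indeed, the sums increase by the triangle inequality; if $\nu=h|\nu|$ with $|h|=1$ and $h_n$ is the conditional expectation of $h$ on level-$n$ cylinders under $|\nu|$, the $n$-th sum is $\int_{Z_a}|h_n|\,d|\nu|$, which tends to $|\nu|(Z_a)$ by (F2).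

\begin{proposition}\label{prop:psi}
\begin{itemize}
\item[(i)] For $\nu\ge0$ and $a\in\mathcal T_k$ the sequence $p_a(\Theta_n\nu)$, $n\ge k$, is nonincreasing. Call its limit $\psi_a(\nu)$.
\item[(ii)] For every $\nu\in M(Z)$ the limit $\psi(\nu)=\lim_n\|\Theta_n\nu\|_{E_n}$ exists, and $\psi(\nu)=\psi(|\nu|)=\psi_\emptyset(|\nu|)$. The function $\psi$ is a seminorm, $\psi(\nu)\le\|\nu\|$, and $\psi(\nu)\le\psi(\nu')$ if $0\le\nu\le\nu'$.
\item[(iii)] For $\nu\ge0$, $a\in\mathcal T_k$ and $l\ge k$, $\psi_a(\nu)=p_a\big((\psi_b(\nu))_{b\in\mathcal T_l}\big)$. In particular $\psi(\nu)=\|(\psi_b(\nu))_{b\in\mathcal T_l}\|_{E_l}$.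
\item[(iv)] For $\nu_1,\dots,\nu_N\ge0$ and $a\in\mathcal T_k$, $\psi_a(\sum_i\nu_i)\ge N^{-1/(k+2)}\sum_i\psi_a(\nu_i)$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) For $b\in\mathcal T_n$, Lemma~\ref{lem:norms}(i) gives $p_b(\Theta_{n+1}\nu)\le\nu(Z_b)$, and then (ii) and monotonicity give $p_a(\Theta_{n+1}\nu)=p_a\big((p_b(\Theta_{n+1}\nu))_{b\in\mathcal T_n}\big)\le p_a(\Theta_n\nu)$.

(ii) Since $|\Theta_n\nu|\le\Theta_n|\nu|$ coordinatewise, Lemma~\ref{lem:norms}(i) and \eqref{eq:var} give
\[0\le\|\Theta_n|\nu|\|_{E_n}-\|\Theta_n\nu\|_{E_n}\le\big\|\Theta_n|\nu|-|\Theta_n\nu|\big\|_{E_n}\le\sum_{a\in\mathcal T_n}\big(|\nu|(Z_a)-|\nu(Z_a)|\big)\to0 .\]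
The remaining properties hold for each $\nu\mapsto\|\Theta_n\nu\|_{E_n}$ and pass to the limit. Items (iii) and (iv) follow from Lemma~\ref{lem:norms}(ii) and (iii), applied to $\Theta_n\nu$ and $\Theta_n\nu_i$, as $n\to\infty$.
\end{proof}

\begin{example}\label{ex:reg}
Let $1\le d_k\le b_k$ and let $\nu$ be the product of the uniform measures on $\{1,\dots,d_k\}$. A vertex $a\in\mathcal T_{k-1}$ has $d_k$ children of mass $\nu(Z_a)/d_k$, and the $\ell_{r_k}$-norm of $d_k$ entries equal to $1/d_k$ is $d_k^{-1/(k+1)}$. By induction from level $n$ down,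
\[\|\Theta_n\nu\|_{E_n}=\prod_{k\le n}d_k^{-1/(k+1)},\qquad\psi(\nu)=\prod_{k\ge1}d_k^{-1/(k+1)} .\]
A point mass has $\psi=1$. One level with $d_n\ge n^{n+1}$ forces $\psi(\nu)\le1/n$. If $d_k=2$ for $k=4^m$, $m\ge1$, and $d_k=1$ otherwise, then $\nu$ is atomless and $\psi(\nu)>2^{-1/3}$. If $d_1=N$ and all other $d_k$ equal $1$, then $\psi(\nu)=N^{-1/2}$. So a splitting costs little when it happens deep in the tree, and what is lost is never regained.

The plain $\ell_{r_n}$-norm of $\Theta_n\nu$ is $(d_1\cdots d_n)^{-1/(n+1)}$. If $d_k=k^{k+1}$ at sufficiently sparse levels $k$ and $d_k=1$ otherwise, this quantity has lower limit $0$ and upper limit $1$. With plain norms, different measures could therefore be large at different levels. The iterated norms have limits, so finitely many measures with $\psi>0$ are large at all deep levels simultaneously; Lemma~\ref{lem:finite} depends on this.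
\end{example}

\section{The space $X$ and representability}\label{sec:X}

Let $A$ be the $c_0$-sum of the spaces $E_n$, $n\ge1$: sequences $v=(v_n)$ with $v_n\in E_n$, $\|v_n\|_{E_n}\to0$ and $\|v\|_A=\sup_n\|v_n\|_{E_n}$. It is separable, and $A^*$ is the $\ell_1$-sum of the $E_n^*$. For $\nu\in M(Z)$ let $\Theta\nu=(\Theta_n\nu)_n$; then $\sup_n\|\Theta_n\nu\|_{E_n}\le\|\nu\|$, and $\Theta\nu\in A$ if and only if $\psi(\nu)=0$. The set
\[W=\{\Theta\nu:\ \nu\in M(Z),\ \|\nu\|\le1,\ \psi(\nu)=0\}\subset B_A\]
is absolutely convex because $\psi$ is a seminorm.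

The space $A$ is too large. It contains $c_0$ isometrically (take one unit vector in each $E_n$), and the near Radon--Nikod\'ym property passes to closed subspaces, since by Lemma~\ref{lem:avg} a representing function with averages in a closed subspace takes its values there a.e. We want a space whose ball contains $W$, to receive $T_G$, and lies arbitrarily close to multiples of $W$, so that every operator into it is described by measures on $Z$. The construction of Davis, Figiel, Johnson and Pe{\l}czy\'nski does exactly this. For $l\ge1$ let $U_l=2^lW+2^{-l}B_A$, with gauge $\|v\|_{U_l}=\inf\{t>0:v\in tU_l\}$. As $U_l$ is absolutely convex and $2^{-l}B_A\subset U_l\subset(2^l+2^{-l})B_A$, the gauge is an equivalent norm on $A$. Let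
\[X=\Big\{v\in A:\ \|v\|_X=\Big(\sum_{l\ge1}\|v\|_{U_l}^2\Big)^{1/2}<\infty\Big\}.\]

\begin{lemma}\label{lem:X}
\begin{itemize}
\item[(i)] $X$ is a separable Banach space and $\|v\|_A\le\frac52\|v\|_X$.
\item[(ii)] $W\subset B_X\subset2^{l+1}W+2^{1-l}B_A$ for every $l\ge1$.
\item[(iii)] Closed balls of $X$ are closed in $A$.
\item[(iv)] If $H$ maps a measurable space into $X$ and each component $H_n$ is measurable into $E_n$, then preimages under $H$ of open subsets of $X$ are measurable.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The map $v\mapsto(v,v,\dots)$ is an isometry onto the diagonal of the $\ell_2$-sum of the spaces $(A,\|\cdot\|_{U_l})$. This sum is a separable Banach space and the diagonal is closed. The inequality follows from $U_1\subset\frac52B_A$.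

(ii) If $v\in W$, then $2^lv\in U_l$, so $\|v\|_X^2\le\sum_l4^{-l}<1$. If $v\in B_X$, then $\|v\|_{U_l}\le1<2$, so $v\in2U_l$.

(iii) If $\|v_i-x\|_X\le t$ and $v_i\to v$ in $A$, then $\sum_{l\le L}\|v-x\|_{U_l}^2=\lim_i\sum_{l\le L}\|v_i-x\|_{U_l}^2\le t^2$ for every $L$.

(iv) The preimage of a closed ball of $A$ is $\bigcap_n\{\|H_n-v_n\|_{E_n}\le t\}$, which is measurable. In a separable normed space open sets are countable unions of closed balls. So preimages of open, hence of closed, subsets of $A$ are measurable. By (iii) this covers the closed balls of $X$, and hence its open sets.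
\end{proof}

Let $(\Omega,Q)$ be a probability space and $S:L^1(Q)\to X$ bounded. Each coordinate of $Sf$ is a bounded functional of $f$, so there are measurable $g_n:\Omega\to E_n$, unique a.e., with bounded coordinates and $(Sf)_n=\int fg_n\,dQ$. We call $g=(g_n)$ the \emph{kernel} of $S$. For $Q(B)>0$,
\begin{equation}\label{eq:avgker}
\Big(Q(B)^{-1}\int_Bg_n\,dQ\Big)_n=S\big(\chi_B/Q(B)\big)\in\|S\|B_X .
\end{equation}
By Lemma~\ref{lem:avg} in $E_n$ and Lemma~\ref{lem:X}(i), $\|g_n\|_{E_n}\le\frac52\|S\|$ a.e., and we take this to hold everywhere. Representability over $(\Omega,Q)$ is defined as over $(G,\lambda)$.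

\begin{proposition}\label{prop:crit}
$S$ is representable if and only if $\|g_n(\omega)\|_{E_n}\to0$ for a.e.\ $\omega$.
\end{proposition}

\begin{proof}
The maps $X\to E_n$, $v\mapsto v_n$, are bounded, so they commute with Bochner integrals, and they separate the points of $X$. If $H$ represents $S$, then $H_n=g_n$ a.e.\ for all $n$, and $H(\omega)\in A$. Conversely, let $g\in A$ a.e., and redefine $g=0$ on the exceptional set. For $\varphi=(\varphi_n)\in A^*$ the series $\varphi(g(\omega))=\sum_n\varphi_n(g_n(\omega))$ is dominated by $\frac52\|S\|\sum_n\|\varphi_n\|$, so it can be integrated termwise, and $Q(B)^{-1}\int_B\varphi\circ g\,dQ$ is $\varphi$ of the vector \eqref{eq:avgker}. The set $\|S\|B_X$ is convex and closed in $A$, so $g\in\|S\|B_X$ a.e.\ by Lemma~\ref{lem:avg}. After another change on a null set, $g$ is a bounded $X$-valued function, strongly measurable by Lemma~\ref{lem:X}(iv) and (F1), and $\int fg\,dQ$ has the same components as $Sf$.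
\end{proof}

\section{Rajchman measures and the proof of (b)}\label{sec:b}

Fix $G$. We need a map $\pi:G\to Z$ that sends every Rajchman measure to a measure with $\psi=0$. By the computation in the introduction, at level $n$ only cells that carry more than a fraction $n^{-(n+1)}$ of the mass of their parent matter, and there are at most $n^{n+1}L_{n-1}$ of these, a number fixed before level $n$ is built. So it suffices that no union of that many cells carries much mass. For a single point $x_1$ and $\sigma\ge0$ the argument is this: among $4N$ characters some $N$ have values at $x_1$ in one quarter circle; the squared modulus $q$ of their mean is at least $\frac12$ at $x_1$, and $q$ is a convex combination of characters with weights at most $1/N$, so $\int q\,d\sigma$ is small when $\hat\sigma$ is small off a set much smaller than $N$. For many points we pigeonhole at all of them, and we pass from points to cells by making the characters nearly constant on cells. This explains \eqref{eq:param}.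

Choose finite sets $\Phi_1\subset\Phi_2\subset\cdots$ with $|\Phi_n|\le n$ and union $\hat G$, and any sets $\Gamma_n\subset\hat G$ with $|\Gamma_n|=\kappa_n$. Divide the unit circle into $64$ half-open arcs of length $2\pi/64$. The \emph{$n$-th label} of $x\in G$ is the list of the arcs containing $\gamma(x)$, $\gamma\in\Gamma_n$; there are $64^{\kappa_n}=b_n$ possible labels, which we number $1,\dots,b_n$. Let $\pi(x)\in Z$ be the sequence of labels of $x$ and $G_a=\pi^{-1}(Z_a)$. These cells are Borel (some may be empty), so $\pi$ is Borel. Let $\pi_*\sigma=\sigma\circ\pi^{-1}$.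

\begin{lemma}\label{lem:unc}
For $\sigma\ge0$ in $M(G)$ and $n\ge1$,
\[\|\Theta_n\pi_*\sigma\|_{E_n}\le\frac5n\|\sigma\|+4\sup_{\gamma\notin\Phi_n}|\hat\sigma(\gamma)| .\]
\end{lemma}

\begin{proof}
Call a child $b$ of $a\in\mathcal T_{n-1}$ \emph{heavy} if $\sigma(G_b)>n^{-(n+1)}\sigma(G_a)$, and light otherwise. Each $a$ has fewer than $n^{n+1}$ heavy children, so there are $J\le n^{n+1}L_{n-1}$ heavy vertices in $\mathcal T_n$, with nonempty cells. Let $F$ be the union of these cells. With $r=r_n$, the light children of $a$ satisfy
\[\sum_{b\text{ light}}\sigma(G_b)^r\le\big(n^{-(n+1)}\sigma(G_a)\big)^{1/n}\sigma(G_a)=\big(\sigma(G_a)/n\big)^r .\]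
By Lemma~\ref{lem:norms}(ii) and (i), $\|\Theta_n\pi_*\sigma\|_{E_n}\le\sum_{a\in\mathcal T_{n-1}}p_a(\Theta_n\pi_*\sigma)$, and $p_a(\Theta_n\pi_*\sigma)$ is the $\ell_r$-norm of the masses of the children of $a$. Bounding the heavy part by its $\ell_1$-norm,
\begin{equation}\label{eq:heavy}
\|\Theta_n\pi_*\sigma\|_{E_n}\le\sum_{a\in\mathcal T_{n-1}}\Big(\sum_{b\text{ heavy child of }a}\sigma(G_b)+\frac{\sigma(G_a)}n\Big)=\sigma(F)+\frac{\|\sigma\|}n .
\end{equation}
If $J=0$ we are done. Otherwise pick points $x_1,\dots,x_J$, one in each heavy cell. Divide the circle into four half-open arcs of length $\pi/2$ and classify $\gamma\in\Gamma_n$ by the arcs containing $\gamma(x_1),\dots,\gamma(x_J)$. There are at most $4^J$ classes, so some class $\Delta$ has $|\Delta|\ge\kappa_n4^{-J}\ge n^2$. Let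
\[q(x)=\Big|\frac1{|\Delta|}\sum_{\gamma\in\Delta}\gamma(x)\Big|^2=\sum_{\gamma\in\hat G}\tau(\gamma)\gamma(x),\qquad\tau(\gamma)=\frac{\#\{(\gamma_1,\gamma_2)\in\Delta^2:\gamma_1\gamma_2^{-1}=\gamma\}}{|\Delta|^2}.\]
Here $\tau$ is a probability on $\hat G$, and $\tau(\gamma)\le1/|\Delta|$ because $\gamma_2$ determines $\gamma_1$; thus $\tau(\Phi_n)\le n/n^2=1/n$. The numbers $\gamma(x_i)$, $\gamma\in\Delta$, lie within angle $\pi/4$ of the midpoint of one arc, so their mean has modulus at least $\cos(\pi/4)>0.7$. If $x$ is in the heavy cell of $x_i$, it has the same $n$-th label, so $|\gamma(x)-\gamma(x_i)|\le2\pi/64<0.1$ for $\gamma\in\Gamma_n$, and $q(x)\ge0.6^2>\frac14$. Hence $q\ge\frac14\chi_F$. Since $\sigma\ge0$, $|\int\gamma\,d\sigma|=|\hat\sigma(\gamma)|\le\|\sigma\|$, and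
\[\sigma(F)\le4\int q\,d\sigma\le4\sum_\gamma\tau(\gamma)|\hat\sigma(\gamma)|\le\frac4n\|\sigma\|+4\sup_{\gamma\notin\Phi_n}|\hat\sigma(\gamma)| .\]
Insert this in \eqref{eq:heavy}.
\end{proof}

\begin{corollary}\label{cor:raj}
If $\sigma\in M_0(G)$, then $\psi(\pi_*\sigma)=0$ and $\Theta\pi_*\sigma\in\|\sigma\|W$.
\end{corollary}

\begin{proof}
First, $|\sigma|\in M_0(G)$. Write $|\sigma|=h\sigma$ with $|h|=1$. Trigonometric polynomials $t$ are dense in $C(G,\mathbb C)$, hence in the complex space $L^1(|\sigma|)$, and $\|h\sigma-t\sigma\|=\int|h-t|\,d|\sigma|$. The transform of $t\sigma$ is a finite linear combination of translates of $\hat\sigma$, so it vanishes at infinity, and so does the uniform limit of such transforms. Now $|\sigma(G_a)|\le|\sigma|(G_a)$, so $\|\Theta_n\pi_*\sigma\|_{E_n}\le\|\Theta_n\pi_*|\sigma|\|_{E_n}$, which tends to $0$ by Lemma~\ref{lem:unc} because $\Phi_n\uparrow\hat G$. Finally $\|\pi_*\sigma\|\le\|\sigma\|$.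
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $T_Gf=\Theta\pi_*(f\lambda)$; its coordinate at a vertex $a$ is $\int_{G_a}f\,d\lambda$. Since $f\lambda\in M_0(G)$, Corollary~\ref{cor:raj} and Lemma~\ref{lem:X}(ii) give $T_Gf\in\|f\|_1W\subset\|f\|_1B_X$, so $T_G:L^1(G)\to X$ is linear with $\|T_G\|\le1$. Let $\mu=\mu_{T_G}$.

The kernel of $T_G$ is $g_n(x)=(\chi_{G_a}(x))_{a\in\mathcal T_n}=e_{\pi(x)|n}$, of norm $1$ for all $n$ and $x$. By Proposition~\ref{prop:crit} and Lemma~\ref{lem:dict}(i), $\mu$ is not differentiable.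

Let $\sigma\in M_0(G)$ and let $\sigma_z$ be the image of $\sigma$ under $y\mapsto z-y$. Then $\hat\sigma_z(\gamma)=\overline{\gamma(z)}\,\hat\sigma(\gamma^{-1})$, so $\sigma_z\in M_0(G)$. By Fubini's theorem and the substitution $z=x+y$, the $a$-coordinate of $T_GK_\sigma f$ is
\[\int\chi_{G_a}(x)\int f(x+y)\,d\sigma(y)\,d\lambda(x)=\int f(z)\int\chi_{G_a}(z-y)\,d\sigma(y)\,d\lambda(z)=\int f(z)\,\sigma_z(G_a)\,d\lambda(z).\]
So the kernel of $T_GK_\sigma$ is $z\mapsto\Theta\pi_*\sigma_z$, whose components tend to $0$ in norm for every $z$ by Corollary~\ref{cor:raj}. By Proposition~\ref{prop:crit}, $T_GK_\sigma$ is representable, and by Lemma~\ref{lem:dict}, $\mu*\sigma=\mu_{T_GK_\sigma}$ is differentiable.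
\end{proof}

\section{Mutually singular measures behind a non-representable operator}\label{sec:sing}

Fix $G$ and a non-representable $S:L^1(G)\to X$, scaled so that $\|S\|\le1$, with Borel kernel $g=(g_n)$. We must average $g$ over several points without losing its size. The next proposition rules out cancellation: up to a small error, $g(\omega)$ records a measure $\rho_\omega$ on $Z$, and these measures are mutually singular, so that $|\sum_i\rho_{\omega_i}|=\sum_i|\rho_{\omega_i}|$.

\begin{proposition}\label{prop:sing}
There are $c\in(0,1]$, $\beta<\infty$, a Borel set $\Omega_0\subset G$ with $\lambda(\Omega_0)>0$ and measures $\rho_\omega\in M(Z)$, $\omega\in\Omega_0$, such that, with $\lambda_0=\lambda(\,\cdot\,)/\lambda(\Omega_0)$ on $\Omega_0$: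
\begin{itemize}
\item[(i)] $\|\rho_\omega\|\le\beta$, and $\omega\mapsto|\rho_\omega|(E)$ is Borel for each Borel $E\subset Z$;
\item[(ii)] for $\lambda_0$-a.e.\ $\omega$, $\limsup_n\|g_n(\omega)-\Theta_n\rho_\omega\|_{E_n}\le c/2$ and $\psi(\rho_\omega)\ge7c/2$;
\item[(iii)] $\rho_\omega\perp\rho_{\omega'}$ for $\lambda_0\times\lambda_0$-a.e.\ $(\omega,\omega')$.
\end{itemize}
\end{proposition}

For $S=T_G$ one can take $\Omega_0=G$, $c=2/7$ and $\rho_\omega=\delta_{\pi(\omega)}$, with no error in (ii). Item (iii) holds because $\pi_*\lambda$ has no atoms: an atom of mass $t$ would give $\psi(\pi_*\lambda)\ge t$, against Corollary~\ref{cor:raj}.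

\begin{proof}
By Proposition~\ref{prop:crit} there are $c\in(0,1]$ and a Borel set $\Omega_0$ of positive measure on which $\limsup_n\|g_n\|_{E_n}>4c$. Fix $l$ with $\varepsilon:=2^{1-l}\le c/4$ and put $\beta=2^{l+1}$.

\emph{Step 1: approximation by measures.} The values $g(\omega)$, $\omega\in\Omega_0$, are not in $A$, so we work in $Y=\prod_nE_n$ with the product topology, a separable metrizable locally convex space whose functionals involve finitely many components. The ball $\beta B_{M(Z)}$ is weak* compact and metrizable, since $M(Z)=C(Z)^*$ and $C(Z)$ is separable, and $\nu\mapsto\nu(Z_a)$ is weak* continuous, since $Z_a$ is clopen. Hence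
\[\Psi:\beta B_{M(Z)}\times\prod_n\varepsilon B_{E_n}\to Y,\qquad\Psi(\nu,e)=\Theta\nu+e,\]
is continuous on a compact metrizable space, and its image $V$ is compact and convex. By \eqref{eq:avgker} and Lemma~\ref{lem:X}(ii) all averages of $g$ lie in $V$, so $g\in V$ a.e.\ by Lemma~\ref{lem:avg}. Composing the Borel map $g$ with a Borel right inverse of $\Psi$, given by (F4), and putting $\nu_\omega=0$ on the exceptional null set, we get a weak* Borel map $\omega\mapsto\nu_\omega$ with $\|\nu_\omega\|\le\beta$ and
\begin{equation}\label{eq:approx}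
\sup_n\|g_n(\omega)-\Theta_n\nu_\omega\|_{E_n}\le\varepsilon\quad\text{a.e.}
\end{equation}
The functions $\omega\mapsto\nu_\omega(Z_a)$ are Borel, and so are $\omega\mapsto|\nu_\omega|(Z_a)$ by \eqref{eq:var}. The cylinders and $\emptyset$ are closed under finite intersections and generate the Borel sets, and the sets $E$ for which $\omega\mapsto\nu_\omega(E)$ is Borel contain $Z$ and are closed under complements and countable disjoint unions. By Dynkin's theorem this holds for all Borel $E$, and the same argument applies to $|\nu_\omega|(E)$.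

\emph{Step 2: the averages of $|\nu_\omega|$ have small $\psi$.} For Borel $B\subset\Omega_0$ define $\eta_B(E)=\int_B\nu_\omega(E)\,d\lambda_0$ and $\theta_B(E)=\int_B|\nu_\omega|(E)\,d\lambda_0$; these are measures on $Z$ by dominated convergence, and $|\eta_B|\le\theta_B$. By \eqref{eq:approx}, $\|\Theta_n\eta_B-\int_Bg_n\,d\lambda_0\|_{E_n}\le\varepsilon\lambda_0(B)$, and $(\int_Bg_n\,d\lambda_0)_n=S\chi_B/\lambda(\Omega_0)\in A$. Hence $\psi(\eta_B)\le\varepsilon\lambda_0(B)$. This could be due to cancellation; we claim it is not: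
\begin{equation}\label{eq:theta}
\psi(\theta_B)\le\varepsilon\lambda_0(B).
\end{equation}
Let $(\mathcal R_i)$ be a generating sequence of partitions of $B$ and $\zeta_i=\sum_{C\in\mathcal R_i}|\eta_C|\le\theta_B$. For fixed $n$,
\[\|\zeta_i\|=\sum_{C\in\mathcal R_i}\|\eta_C\|\ge\sum_{a\in\mathcal T_n}\sum_{C\in\mathcal R_i}\Big|\int_C\nu_\omega(Z_a)\,d\lambda_0\Big|\ \longrightarrow\ \int_B\sum_{a\in\mathcal T_n}|\nu_\omega(Z_a)|\,d\lambda_0\qquad(i\to\infty),\]
because the inner sum is the $L^1$-norm of the conditional expectation of $\omega\mapsto\nu_\omega(Z_a)$ on $\mathcal R_i$, and (F2) applies. By \eqref{eq:var} the limit increases to $\int_B\|\nu_\omega\|\,d\lambda_0=\|\theta_B\|$ as $n\to\infty$. So $\|\theta_B-\zeta_i\|=\|\theta_B\|-\|\zeta_i\|\to0$. By Proposition~\ref{prop:psi}(ii),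
\[\psi(\theta_B)\le\|\theta_B-\zeta_i\|+\sum_{C\in\mathcal R_i}\psi(|\eta_C|)=\|\theta_B-\zeta_i\|+\sum_{C\in\mathcal R_i}\psi(\eta_C)\le\|\theta_B-\zeta_i\|+\varepsilon\lambda_0(B),\]
and \eqref{eq:theta} follows.

\emph{Step 3: a measurable Lebesgue decomposition.} Averages of $|\nu_\omega|$ have $\psi\le\varepsilon$, while $\psi(\nu_\omega)>4c-\varepsilon$ a.e.\ by \eqref{eq:approx}; the averaging lemma does not apply in the nonseparable space $M(Z)$. It does apply in $L^1(\theta)$, where $\theta=\theta_{\Omega_0}$, which is nonzero because $\nu_\omega\ne0$ a.e. So we split off the part of $\nu_\omega$ that lies in $L^1(\theta)$. Let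
\[\chi_\omega(z)=\lim_n\nu_\omega(Z_{z|n})/\theta(Z_{z|n})\]
where all denominators are nonzero and the limit exists in $\mathbb K$, and $\chi_\omega(z)=0$ elsewhere. Each ratio is a finite sum of products of a Borel function of $\omega$ and $\chi_{Z_a}(z)$, so $\chi$ is jointly Borel. Fix $\omega$ and let $\nu_\omega=f\theta+\rho_\omega$ with $\rho_\omega\perp\theta$. We show $\chi_\omega=f$ $\theta$-a.e. The ratios for $f\theta$ are conditional expectations of $f$ and converge $\theta$-a.e.\ to $f$. The ratios for $\rho_\omega$ are bounded in modulus by $h_n(z)=|\rho_\omega|(Z_{z|n})/\theta(Z_{z|n})$. For $a\in\mathcal T_k$ and $n\ge k$, $\int_{Z_a}h_n\,d\theta$ is the sum of $|\rho_\omega|(Z_b)$ over $b\ge a$ in $\mathcal T_n$ with $\theta(Z_b)>0$; it is at most $|\rho_\omega|(Z_a)$, which is $\int_{Z_a}h_k\,d\theta$ when $\theta(Z_a)>0$. So $(h_n)$ is a nonnegative supermartingale under $\theta$, with an a.e.\ limit $h$, and $\int_{Z_a}h\,d\theta\le|\rho_\omega|(Z_a)$ by Fatou's lemma. The measure $|\rho_\omega|-h\theta$ is nonnegative on cylinders, so by \eqref{eq:var}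 its variation equals its total mass, and it is nonnegative. Thus $h\theta\le|\rho_\omega|\perp\theta$, which forces $h=0$ $\theta$-a.e.

Therefore $\nu_\omega=\chi_\omega\theta+\rho_\omega$ and $|\nu_\omega|=|\chi_\omega|\theta+|\rho_\omega|$. So $\|\rho_\omega\|\le\beta$, and $|\rho_\omega|(E)=|\nu_\omega|(E)-\int_E|\chi_\omega|\,d\theta$ is Borel in $\omega$ by Tonelli's theorem. This is (i).

\emph{Step 4: the absolutely continuous part is negligible.} Apply Lemma~\ref{lem:avg} on $(\Omega_0,\lambda_0)$ to the map $\omega\mapsto|\chi_\omega|$ into the separable space $L^1(\theta)$ and to $C=\{y\in L^1(\theta):\psi(y\theta)\le\varepsilon\}$, which is convex and closed because $y\mapsto\psi(y\theta)$ is a seminorm bounded by $\|y\|_{L^1(\theta)}$. For $\phi\in L^\infty(\theta)$ the function $\omega\mapsto\int|\chi_\omega|\phi\,d\theta$ is Borel and bounded by $\beta\|\phi\|_\infty$. By Fubini's theorem the average over $B$ is $y_B(z)=\lambda_0(B)^{-1}\int_B|\chi_\omega(z)|\,d\lambda_0(\omega)$. From $|\chi_\omega|\theta\le|\nu_\omega|$ we get $y_B\theta\le\theta_B/\lambda_0(B)$,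 so $y_B\in C$ by \eqref{eq:theta} and monotonicity of $\psi$. Hence $\psi(\chi_\omega\theta)=\psi(|\chi_\omega|\theta)\le\varepsilon$ a.e. With \eqref{eq:approx}, $\limsup_n\|g_n(\omega)-\Theta_n\rho_\omega\|_{E_n}\le2\varepsilon\le c/2$ a.e., and then $\psi(\rho_\omega)\ge\limsup_n\|g_n(\omega)\|_{E_n}-c/2>7c/2$. This is (ii).

\emph{Step 5: mutual singularity.} Fix $\omega$ and a Borel $H\subset Z$ with $|\rho_\omega|(Z\setminus H)=0=\theta(H)$. Since $\theta(H)=\int|\nu_{\omega'}|(H)\,d\lambda_0(\omega')$, we have $|\rho_{\omega'}|(H)\le|\nu_{\omega'}|(H)=0$, and so $\rho_{\omega'}\perp\rho_\omega$, for a.e.\ $\omega'$. To apply Fubini's theorem we need the set of singular pairs to be Borel. For $\nu,\nu'\ge0$ and a Hahn decomposition $Z=H^+\cup H^-$ of $\nu-\nu'$,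
\[\|\nu-\nu'\|=\|\nu\|+\|\nu'\|-2\nu(H^-)-2\nu'(H^+),\]
so $\|\nu-\nu'\|=\|\nu\|+\|\nu'\|$ implies $\nu\perp\nu'$, and the converse holds for any two singular measures. By \eqref{eq:var}, $\||\rho_\omega|-|\rho_{\omega'}|\|=\lim_n\sum_{a\in\mathcal T_n}\big||\rho_\omega|(Z_a)-|\rho_{\omega'}|(Z_a)\big|$ is Borel in $(\omega,\omega')$. This gives (iii).
\end{proof}

\section{Branching samples and their operators}\label{sec:sample}

If $D$ is the transpose of an operator $R$ on functions, the kernel of $SD$ is $Rg$. We look for $R$ of the form ``average $F$ over a random measure''. Consider $RF=N^{-1}\sum_{i\le N}F(\omega_i)$ with independent points of law $\lambda_0$. For $F$ of mean zero, $\|RF\|_2^2=\|F\|_2^2/N$, so $R$ is not compact for any fixed $N$, and as $N\to\infty$ it tends to the rank one operator $F\mapsto\int F\,d\lambda_0$, which detects nothing. The remedy is to use few points at coarse scales and many points at fine scales: each point is replaced by two independent points drawn from a small cell around it, again and again. In this section the cells are arbitrary.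

Let $\Omega_0\subset G$ be Borel of positive measure, $\lambda_0$ the normalized restriction of $\lambda$, and $\mathcal P_0,\mathcal P_1,\dots$ successively refining finite Borel partitions of $\Omega_0$ into sets of positive measure. For bounded Borel $F$ on $\Omega_0$, scalar or with values in some $E_n$, let $\mathcal E_mF$ be the function equal to $\lambda_0(B)^{-1}\int_BF\,d\lambda_0$ on $B\in\mathcal P_m$. For each Borel $B\subset\Omega_0$ of positive measure fix, by (F3), a Borel map $\tau_B:[0,1]\to B$ carrying Lebesgue measure to $\lambda_0(\,\cdot\,|B)=\lambda_0(\,\cdot\cap B)/\lambda_0(B)$. Let $I$ be the set of finite $0$--$1$ words $t$, of length $|t|$, let $\Omega'=[0,1]^I$ with product Lebesgue measure $\mathbf P$, expectation $\mathbf E$ and coordinates $U_t$, and let $\mathfrak F_m$ be generated by the $U_t$ with $|t|\le m$. Define $\omega_\emptyset=\tau_{\Omega_0}(U_\emptyset)$. For $|t|=m$ let $B_t\in\mathcal P_m$ be the cell containing $\omega_t$, and put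
\[\omega_{te}=\tau_{B_t}(U_{te}),\qquad e\in\{0,1\}.\]
The points $\omega_t$ with $|t|=m$ are $\mathfrak F_m$-measurable and depend only on $\mathcal P_0,\dots,\mathcal P_{m-1}$.

\begin{lemma}\label{lem:sample}
\begin{itemize}
\item[(i)] If $t'$ extends $t$, then $\omega_{t'}\in B_t$.
\item[(ii)] Given $\mathfrak F_m$, the points $\omega_{te}$, $|t|=m$, $e\in\{0,1\}$, are independent with laws $\lambda_0(\,\cdot\,|B_t)$.
\item[(iii)] Each $\omega_t$ has law $\lambda_0$, and the joint law of $(\omega_t)_{|t|=m}$ is absolutely continuous with respect to the product measure $\lambda_0^{2^m}$.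
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $\omega_{te}\in B_t$, so $B_{te}\subset B_t$ by refinement; iterate. (ii) The family $(B_t)_{|t|=m}$ is $\mathfrak F_m$-measurable with finitely many values, and on the event where it takes a given value the points $\omega_{te}$ are fixed functions of distinct coordinates $U_{te}$, independent of $\mathfrak F_m$. (iii) If $\omega_t$ has law $\lambda_0$ and $|t|=m$, then $\mathbf P(\omega_{te}\in E)=\sum_{B\in\mathcal P_m}\lambda_0(B)\lambda_0(E|B)=\lambda_0(E)$. By (ii) the joint law at level $m+1$ is a finite mixture of products of measures $\lambda_0(\,\cdot\,|B)\ll\lambda_0$.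
\end{proof}

Let $R_mF=2^{-m}\sum_{|t|=m}(\mathcal E_mF)(\omega_t)$. By Lemma~\ref{lem:sample}(ii), the conditional expectation of $(\mathcal E_{m+1}F)(\omega_{te})$ given $\mathfrak F_m$ is the average of $\mathcal E_{m+1}F$ over $B_t$, which is $(\mathcal E_mF)(\omega_t)$. So $(R_mF)$ is a bounded $(\mathfrak F_m)$-martingale. Let $RF$ be its limit, a.s.\ and in $L^2$, taken coordinatewise for $E_n$-valued $F$. On scalar functions $R:L^\infty(\lambda_0)\to L^\infty(\mathbf P)$ is linear and positive, with $\|RF\|_\infty\le\|F\|_\infty$.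

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(i)] For scalar $F$, $\|RF-R_mF\|_2^2\le2^{-m-1}\|F\|_2^2$.
\item[(ii)] For $E_n$-valued $F$, $\ \mathbf E\big\|RF-2^{-m}\sum_{|t|=m}F(\omega_t)\big\|_{E_n}\le2\int\|F-\mathcal E_mF\|_{E_n}\,d\lambda_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $\omega_{te}$ and $\omega_t$ lie in the same cell of $\mathcal P_l$ when $|t|=l$,
\[R_{l+1}F-R_lF=2^{-l-1}\sum_{|t|=l,\ e}(\mathcal E_{l+1}F-\mathcal E_lF)(\omega_{te}).\]
Given $\mathfrak F_l$, the $2^{l+1}$ terms are independent with mean zero, hence orthogonal, and each $\omega_{te}$ has law $\lambda_0$. So $\|R_{l+1}F-R_lF\|_2^2=2^{-l-1}\|\mathcal E_{l+1}F-\mathcal E_lF\|_2^2$. Martingale differences are orthogonal, both on $\Omega'$ and on $\Omega_0$, so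
\[\|RF-R_mF\|_2^2=\sum_{l\ge m}2^{-l-1}\|\mathcal E_{l+1}F-\mathcal E_lF\|_2^2\le2^{-m-1}\|F\|_2^2 .\]

(ii) Let $\bar F=\mathcal E_mF$ and $h=F-\bar F$. For $l\ge m$ we have $\mathcal E_l\bar F=\bar F$, and by Lemma~\ref{lem:sample}(i) $\bar F$ has the value $\bar F(\omega_t)$ at each of the $2^{l-m}$ descendants of $\omega_t$ at level $l$. So $R_l\bar F=2^{-m}\sum_{|t|=m}\bar F(\omega_t)$ for all $l\ge m$, and
\[RF-2^{-m}\sum_{|t|=m}F(\omega_t)=Rh-2^{-m}\sum_{|t|=m}h(\omega_t).\]
The last sum has expected norm at most $\int\|h\|_{E_n}\,d\lambda_0$, as each $\omega_t$ has law $\lambda_0$. For the same reason, and since $\|\mathcal E_lh\|_{E_n}\le\mathcal E_l\|h\|_{E_n}$, we have $\mathbf E\|R_lh\|_{E_n}\le\int\|h\|_{E_n}\,d\lambda_0$ for all $l$, and this passes to $Rh$ by bounded convergence.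
\end{proof}

\begin{proposition}\label{prop:D}
There is a positive contraction $D_0:L^1(\mathbf P)\to L^1(\lambda_0)$ that restricts to a compact operator $L^2(\mathbf P)\to L^2(\lambda_0)$ and satisfies
\begin{equation}\label{eq:dual}
\int(D_0f)\,F\,d\lambda_0=\mathbf E[f\,RF]\qquad(f\in L^1(\mathbf P),\ F\in L^\infty(\lambda_0)).
\end{equation}
\end{proposition}

\begin{proof}
The operator $R_m$ factors through $\mathcal E_m$, so it has finite rank, and $\|R_mF\|_2\le\|\mathcal E_mF\|_2\le\|F\|_2$ by the triangle inequality. By Lemma~\ref{lem:R}(i), $R$ extends to an operator $L^2(\lambda_0)\to L^2(\mathbf P)$ that is the norm limit of the $R_m$. Let $D_0:L^2(\mathbf P)\to L^2(\lambda_0)$ be its transpose for the bilinear pairings in \eqref{eq:dual}; it is the norm limit of the transposes of the $R_m$, hence compact. If $f\ge0$, then $\int(D_0f)F\,d\lambda_0\ge0$ for all bounded $F\ge0$, so $D_0f\ge0$. For $f\in L^2(\mathbf P)$ choose $F$ with $|F|=1$ and $(D_0f)F=|D_0f|$; then $\|D_0f\|_1=\mathbf E[f\,RF]\le\|f\|_1$. So $D_0$ extends to a positive contraction on $L^1(\mathbf P)$,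 and \eqref{eq:dual} extends by continuity.
\end{proof}

\section{Proof of (c)}\label{sec:c}

Let $S$, $g$, $c$, $\beta$, $\Omega_0$, $\lambda_0$, $\rho_\omega$ be as in Proposition~\ref{prop:sing}. We choose the partitions so that $\|Rg_n\|_{E_n}$ does not tend to $0$. For $k\ge1$ let
\[w_k(\omega)=\big(\psi_a(|\rho_\omega|)\big)_{a\in\mathcal T_k}\in E_k .\]
This vector describes where, at depth $k$, the part of $\rho_\omega$ seen by $\psi$ is located. It is Borel in $\omega$, as a limit of continuous functions of the numbers $|\rho_\omega|(Z_b)$, and by Proposition~\ref{prop:psi}(ii),(iii),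
\begin{equation}\label{eq:w}
\|w_k(\omega)\|_{E_k}=\psi(\rho_\omega)\le\beta,\qquad p_a(w_l(\omega))=w_k(\omega)_a\quad(a\in\mathcal T_k,\ k\le l).
\end{equation}
Call $(\omega_1,\dots,\omega_N)\in\Omega_0^N$ \emph{good} if Proposition~\ref{prop:sing}(ii) holds at each $\omega_i$ and the $\rho_{\omega_i}$ are pairwise singular. Almost every tuple for $\lambda_0^N$ is good.

\begin{lemma}\label{lem:finite}
If $(\omega_1,\dots,\omega_N)$ is good, then for every $k\ge1$
\[\liminf_n\Big\|\frac1N\sum_ig_n(\omega_i)\Big\|_{E_n}\ge N^{-1/(k+2)}\Big\|\frac1N\sum_iw_k(\omega_i)\Big\|_{E_k}-\frac c2 .\]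
\end{lemma}

\begin{proof}
Let $\rho=\frac1N\sum_i\rho_{\omega_i}$. By Proposition~\ref{prop:sing}(ii) and the existence of the limit $\psi(\rho)$, the left side is at least $\psi(\rho)-c/2$. By mutual singularity $|\rho|=\frac1N\sum_i|\rho_{\omega_i}|$. By Proposition~\ref{prop:psi}, $\psi(\rho)=\psi(|\rho|)=\|(\psi_a(|\rho|))_{a\in\mathcal T_k}\|_{E_k}$ and $\psi_a(|\rho|)\ge N^{-1/(k+2)}\frac1N\sum_iw_k(\omega_i)_a$. Use the monotonicity of the norm.
\end{proof}

It remains to keep the average of the $w_k(\omega_t)$ large while the sample grows and $k$ grows with it. For $S=T_G$ we have $w_k(\omega)=e_{\pi(\omega)|k}$. An independent sample whose points fall into $N$ different cells $G_a$, $a\in\mathcal T_1$, has $\psi=N^{-1/2}$, as in Example~\ref{ex:reg}. But if each cell of $\mathcal P_m$ lies in a cell $G_a$ with $a\in\mathcal T_k$, then $\omega_{t0},\omega_{t1}$ have the same $w_k$ as $\omega_t$: the new splitting takes place below depth $k$ and costs at most the factor $(2^{m+1})^{-1/(k+2)}$. In general $w_k$ is only approximately constant on small cells, which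 produces an error $\xi_m$ below.

Let
\[k_m=4^{m+4},\qquad\alpha_m=2^{-(m+1)/k_m},\qquad\delta_m=2^{-m-8}c\qquad(m\ge0).\]
Then $N^{-1/(k_m+2)}\ge\alpha_m$ for $N\le2^{m+1}$. Since $\sum_m(m+1)4^{-m-4}=\frac{16}9\cdot\frac1{256}=\frac1{144}$ and $2^{-x}\ge1-x$ for $x\ge0$, we have $\prod_m\alpha_m>0.99$. Also $\sum_m\delta_m=c/128\le1/128$.

\emph{Choice of the partitions.} We choose $n_0<n_1<\cdots$ and $\mathcal P_0,\mathcal P_1,\dots$ in the order $n_0,\mathcal P_0,n_1,\mathcal P_1,\dots$; put $\mathcal P_{-1}=\{\Omega_0\}$. Suppose the partitions up to $\mathcal P_{m-1}$ are chosen. Then the points $\omega_t$, $|t|=m$, are defined, and so is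
\[q_m=\Big\|2^{-m}\sum_{|t|=m}w_{k_m}(\omega_t)\Big\|_{E_{k_m}}.\]
By Lemma~\ref{lem:sample}(iii) the tuple $(\omega_t)_{|t|=m}$ is a.s.\ good. By Lemma~\ref{lem:finite} with $N=2^m$ and $k=k_m$, a.s.\ the inequality inside \eqref{eq:nm} holds with $n$ in place of $n_m$ for all large $n$. So there is $n_m$, larger than $n_{m-1}$ if $m\ge1$, with
\begin{equation}\label{eq:nm}
\mathbf P\Big(\Big\|2^{-m}\sum_{|t|=m}g_{n_m}(\omega_t)\Big\|_{E_{n_m}}\ge\alpha_mq_m-\tfrac34c\Big)\ge1-\delta_m .
\end{equation}
Next choose $\mathcal P_m$ refining $\mathcal P_{m-1}$ with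
\begin{equation}\label{eq:fine}
\int\|w_{k_m}-\mathcal E_mw_{k_m}\|_{E_{k_m}}d\lambda_0\le\delta_m,\qquad\int\|g_{n_m}-\mathcal E_mg_{n_m}\|_{E_{n_m}}d\lambda_0\le\delta_m .
\end{equation}
To do so, take the common refinement of $\mathcal P_{m-1}$ with a late member of a generating sequence, using (F2), and inside each cell of $\mathcal P_{m-1}$ merge the null subcells with a subcell of positive measure; this changes conditional expectations only on a null set.

\begin{lemma}\label{lem:lower}
$\mathbf P\big(\|Rg_{n_m}\|_{E_{n_m}}\ge c\text{ for all }m\big)>\frac12$.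
\end{lemma}

\begin{proof}
We first bound $q_m$ below. Write $k=k_m$ and $l=k_{m+1}$. For $a\in\mathcal T_k$, Lemma~\ref{lem:norms}(iii) with $N=2^{m+1}$ and \eqref{eq:w} give
\[p_a\Big(2^{-m-1}\sum_{|t'|=m+1}w_l(\omega_{t'})\Big)\ge\alpha_m2^{-m-1}\sum_{|t'|=m+1}p_a(w_l(\omega_{t'}))=\alpha_m2^{-m-1}\sum_{|t'|=m+1}w_k(\omega_{t'})_a .\]
By Lemma~\ref{lem:norms}(ii), $q_{m+1}$ is the $E_k$-norm of the vector of left sides. Hence
\[q_{m+1}\ge\alpha_m\Big\|2^{-m-1}\sum_{|t|=m,\ e}w_k(\omega_{te})\Big\|_{E_k}\ge\alpha_m(q_m-\xi_m),\quad\xi_m=\Big\|2^{-m-1}\sum_{|t|=m,\ e}\big(w_k(\omega_{te})-w_k(\omega_t)\big)\Big\|_{E_k}.\]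
The function $\mathcal E_mw_k$ has the same value at $\omega_{te}$ and $\omega_t$, so each difference equals $(w_k-\mathcal E_mw_k)(\omega_{te})-(w_k-\mathcal E_mw_k)(\omega_t)$. Both points have law $\lambda_0$, so $\mathbf E\xi_m\le2\delta_m$ by \eqref{eq:fine}, and $\mathbf E\sum_m\xi_m\le c/64$. By \eqref{eq:w}, $q_0=\psi(\rho_{\omega_\emptyset})\ge3.5c$ a.s. From $q_{m+1}\ge\alpha_mq_m-\xi_m$ and $\alpha_m\le1$, induction gives $q_m\ge q_0\prod_{i<m}\alpha_i-\sum_{i<m}\xi_i\ge3.465c-\sum_i\xi_i$. By Markov's inequality $\mathbf P(\sum_i\xi_i>0.465c)\le(64\cdot0.465)^{-1}<\frac1{16}$. Outside this event $q_m\ge3c$ and $\alpha_mq_m-\frac34c\ge2.97c-0.75c\ge2c$ for all $m$. By \eqref{eq:nm},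
\[\mathbf P\Big(\Big\|2^{-m}\sum_{|t|=m}g_{n_m}(\omega_t)\Big\|_{E_{n_m}}\ge2c\text{ for all }m\Big)\ge\frac{15}{16}-\frac1{128}\ge\frac78 .\]
By Lemma~\ref{lem:R}(ii), \eqref{eq:fine} and Markov's inequality, the distance from $Rg_{n_m}$ to $2^{-m}\sum_{|t|=m}g_{n_m}(\omega_t)$ exceeds $c$ with probability at most $2\delta_m/c=2^{-m-7}$. These bounds sum to $\frac1{64}$, and $\frac78-\frac1{64}>\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c) and (a)]
Let $D_0$ be the operator of Proposition~\ref{prop:D} for these partitions, and let $\iota:L^1(\lambda_0)\to L^1(G)$, $\iota h=\lambda(\Omega_0)^{-1}h\chi_{\Omega_0}$, which is positive, isometric for the $L^1$-norms and bounded for the $L^2$-norms. By \eqref{eq:dual}, applied to each coordinate of $g_n$,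
\[(S\iota D_0f)_n=\int(\iota D_0f)\,g_n\,d\lambda=\int(D_0f)\,g_n\,d\lambda_0=\mathbf E[f\,Rg_n]\qquad(f\in L^1(\mathbf P)).\]
So the kernel of $S\iota D_0$ is $(Rg_n)_n$. By Lemma~\ref{lem:lower} and $n_m\to\infty$ it does not tend to $0$ a.e., so $S\iota D_0$ is not representable by Proposition~\ref{prop:crit}.

Both $(\Omega',\mathbf P)$ and $(G,\lambda)$ are Polish spaces with atomless Borel probability measures, so they are isomorphic mod $0$ by (F3). Composition with the isomorphism is a positive surjective isometry $J:L^1(G)\to L^1(\mathbf P)$ that is also an isometry of the $L^2$-spaces. Let $D=\iota D_0J$. It is positive, bounded on $L^1(G)$ and compact on $L^2(G)$, hence completely continuous by Lemma~\ref{lem:cc}. A function representing $SD$, transported to $\Omega'$, would represent $S\iota D_0$; so $SD$ is not representable. This proves (c), and (a) follows. The space $X$ is separable by Lemma~\ref{lem:X}(i) and does not depend on $G$, so with Section~\ref{sec:b} the theorem is proved.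
\end{proof}

\begin{remark}
That $G$ is infinite provides the sets $\Gamma_n$ of $\kappa_n$ characters and makes $\lambda$ atomless; on a finite group every vector measure has the density $x\mapsto\mu(\{x\})/\lambda(\{x\})$, so (b) fails. Metrizability provides the exhaustion $(\Phi_n)$, the generating sequences and the isomorphism (F3). Both features of the exponents are used. If all $r_k$ were $1$, then \eqref{eq:var} would give $\psi(\nu)=\|\nu\|$ and $W=\{0\}$. If all $r_k$ were equal to one $r>1$, then $\|\cdot\|_{E_n}$ would be the plain $\ell_r$-norm, and an average of $N$ distinct point masses would have $\psi=N^{-(1-1/r)}$ however deep the points separate, so samples of growing size would lose their norm.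
\end{remark}

\begin{thebibliography}{1}
\bibitem{NDP} \emph{On the near differentiability property of Banach spaces}, \texttt{https://core.ac.uk/download/pdf/82656054.pdf}.
\end{thebibliography}
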